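# Counting $k$-matchings in planar graphs in time $2^{O(\sqrt k)}\,n^{O(1)}$

## 1. Matchings, running times, tree decompositions, signed covers

Throughout, $\log$ is the logarithm to base $2$ and $\ln$ the natural one. Graphs are finite and simple. For a function $f$ on vertices and a vertex set $X$ we write $f(X)=\sum_{v\in X}f(v)$. The bracket $[\,\cdot\,]$ around a statement is $1$ if the statement holds and $0$ otherwise, while $[P]$ for a positive integer $P$ is $\{1,\dots,P\}$. $N_G(U)$ is the set of vertices outside $U$ with a neighbor in $U$.

**Definition ($k$-matching).** A $k$-matching of $G$ is a set of $k$ pairwise vertex-disjoint edges. The number of $k$-matchings is $m_k(G)$. For a matching $M$, $V(M)$ is the set of its $2|M|$ endpoints.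

*Example.* The $4$-cycle has $m_0=1$, $m_1=4$, $m_2=2$, and $m_k=0$ for $k\ge3$.

**Definition (the running times in play).** An algorithm for inputs $(G,k)$ with $n=|V(G)|$ runs in time $2^{O(\sqrt k)}n^{O(1)}$ if there is a constant $a$ such that the time is at most $2^{a\sqrt k}n^{a}$ up to a constant factor.

*Example.* Let $k\approx(\log n)^2$. Then $2^{O(\sqrt k)}n^{O(1)}$ is polynomial in $n$, whereas $n^{\sqrt k}=n^{\log n}$ and $2^{k}=n^{\log n}$ are not.

**Definition (ETH).** The Exponential Time Hypothesis says that 3-SAT with $N$ variables cannot be solved in time $2^{o(N)}$.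

*Example.* Trying all assignments takes $2^N N^{O(1)}$ steps. ETH allows improving the base of the exponential to some extent, but rules out, say, $2^{N/\log N}$. For planar instances the bound it gives is $2^{o(\sqrt N)}$; the precise statement is recalled in Section 10.

**Definition (tree decomposition).** A tree decomposition of $H$ is a tree whose nodes carry vertex sets (bags) such that every vertex is in some bag, every edge has both ends in a common bag, and for each vertex the nodes whose bags contain it form a connected subtree. Its width is the largest bag size minus $1$.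

*Example.* For the cycle $v_1v_2\cdots v_n$ take a path of nodes with bags $\{v_1,v_i,v_{i+1}\}$, $2\le i\le n-1$. The width is $2$.

We use the textbook fact that, given a tree decomposition of width $w$, matchings can be counted in time $2^{O(w)}n^{O(1)}$; the dynamic program is written out in Section 9.

**Definition (signed cover).** Let $V$ be a set and $t\ge0$. A signed cover of the subsets of size at most $t$ is a list of tuples $(A_i,e_i,R_i,\varepsilon_i)$ with $A_i\subseteq V$, $e_i:A_i\to\mathbb Z_{\ge0}$, $R_i$ a finite set of nonnegative integers, and $\varepsilon_i\in\{1,-1\}$, such that for every $X\subseteq V$ with $|X|\le t$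
$$\sum_{i:\ X\subseteq A_i,\ e_i(X)\in R_i}\varepsilon_i=1 .$$

*Example.* Let $V=V_0\sqcup V_1$ and $t=1$. Take $A_1=V_1$ and $A_2=V_0$ with sign $+$, $A_3=\emptyset$ with sign $-$, and $e_i=0$, $R_i=\{0\}$. A set $X=\{v\}$ lies in exactly one of $A_1,A_2$ and not in $A_3$, so the sum is $1$. For $X=\emptyset$ it is $1+1-1=1$. The exponents $e_i$ are a filter: with $e\equiv1$ and $R=\{0,1\}$, for instance, a tuple only speaks about sets of size at most $1$.

A signed cover turns counting in $G$ into counting in the graphs $G[A_i]$. Since $M$ lies in $G[A]$ if and only if $V(M)\subseteq A$, a signed cover with $t\ge2k$ gives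
$$m_k(G)=\sum_i\varepsilon_i\cdot\#\{M\text{ a }k\text{-matching of }G[A_i]:\ e_i(V(M))\in R_i\}.\tag{1}$$

## 2. Statements for planar graphs

The problem: given an $n$-vertex planar graph $G$ and an integer $k$, compute $m_k(G)$. Here is the background. Counting perfect matchings in general graphs is #P-hard (Valiant 1979), and counting $k$-matchings in general graphs is #W[1]-hard parameterized by $k$ (Curticapean 2013; Curticapean and Marx 2014). In planar graphs, counting $k$-matchings is fixed-parameter tractable (Frick 2004). Perfect matchings of planar graphs can be counted in polynomial time (Kasteleyn 1961; Temperley and Fisher 1961); consequently matchings covering $n-k$ vertices can be counted in time $n^{O(k)}$, and assuming ETH there is no $f(k)\,n^{o(k/\log k)}$-time algorithm for that (Curticapean and Xia 2015). The question asked in "The Square Root Phenomenon in Planar Graphs" is: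

*Is there a $2^{O(\sqrt k)}\cdot n^{O(1)}$ algorithm for counting $k$-matchings in planar graphs?*

The answer is yes.

**Theorem 1.** There is a deterministic algorithm that, given an $n$-vertex planar graph $G$ and $k\ge1$, computes the number of $k$-matchings of $G$ in time $2^{O(\sqrt k)}n^{O(1)}$.

**Theorem 2.** There is a deterministic $2^{O(\sqrt k)}n^{O(1)}$-time algorithm that, given a planar graph $G=(V,E)$ and $k\ge1$, outputs a list of tuples $(A_i,\mathcal T_i,e_i,R_i,\varepsilon_i)$, where $A_i\subseteq V$; $\mathcal T_i$ is a tree decomposition of $G[A_i]$ of width $O(\sqrt k+\log n)$; $e_i:A_i\to\mathbb Z_{\ge0}$ has values at most $2^{O(\sqrt k)}n^{O(1)}$; $R_i$ is an explicitly listed finite set of nonnegative integers; $\varepsilon_i\in\{1,-1\}$; such that for every $X\subseteq V$ with $|X|\le2k$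
$$\sum_{i:\ X\subseteq A_i,\ e_i(X)\in R_i}\varepsilon_i=1 .$$

**Theorem 3.** Assuming ETH, no algorithm counts $k$-matchings in planar graphs in time $2^{o(\sqrt k)}n^{O(1)}$.

**Corollary 4.** Let $F(G)=\sum_{X\subseteq V,|X|=k}g(G[X])$, where $g$ is such that for graphs $H$ with a given tree decomposition of width $w$ and exponents $e:V(H)\to\{0,\dots,E\}$ (with $E\ge1$), all sums $\sum_{|X|=k,\,e(X)=s}g(H[X])$ can be computed in time $2^{O(w)}(|V(H)|E)^{O(1)}$. Then $F$ can be computed on planar graphs in time $2^{O(\sqrt k)}n^{O(1)}$. In particular this holds for counting independent sets of size $k$.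

So the positive part is: planar graphs have signed covers of the sets of size at most $2k$ with few tuples, small width and small exponents. Since $2^{O(\sqrt k+\log n)}=2^{O(\sqrt k)}n^{O(1)}$, a width of $O(\sqrt k+\log n)$ is affordable.

For $n\le3$, Theorem 2 holds with the single tuple $A=V$, one bag $V$, $e=0$, $R=\{0\}$, $\varepsilon=1$. In the proof of Theorem 2 we may therefore assume $n\ge4$.

## 3. Small cases, layers, and the cost of guessing

*Tiny $k$.* We have $m_1=|E|$. Two distinct edges fail to be disjoint exactly when they share one vertex, so $m_2=\binom{|E|}2-\sum_v\binom{\deg v}2$. For the $4$-cycle this is $6-4=2$, as above. Continuing this way would produce more and more correction terms as $k$ grows.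

*Small $n$.* An $n$-vertex planar graph has a tree decomposition of width $O(\sqrt n)$ (Lemma 7 below), so $m_k$ can be computed in time $2^{O(\sqrt n)}$. If $n=O(k)$ we are done. The difficulty is $n\gg k$: the matching occupies a tiny, unknown part of the graph.

*Layers give $2^{O(k)}n^{O(1)}$.* Split $V$ into breadth-first layers (in every component of $G$, from some root), and let class $r\in\{0,\dots,2k\}$ consist of all layers with number congruent to $r$ modulo $2k+1$. A set $X$ with $|X|\le2k$ misses some class. Distinguish the least missed class $r$ by inclusion–exclusion over the smaller ones: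
$$1=\sum_{r=0}^{2k}[X\text{ misses }r]\prod_{i<r}\bigl(1-[X\text{ misses }i]\bigr)=\sum_{r=0}^{2k}\ \sum_{I\subseteq\{0,\dots,r-1\}}(-1)^{|I|}\,[X\text{ misses all classes in }I\cup\{r\}].$$
This is a signed cover with $2^{O(k)}$ tuples whose sets $A$ are $V$ minus the classes in $I\cup\{r\}$. The components of $G[A]$ lie in at most $2k$ consecutive layers. Contracting all earlier layers of the component of $G$ to one vertex and deleting the later ones gives a planar graph in which every vertex is within distance $2k$ of one vertex, and it is a textbook fact that such a graph has a computable tree decomposition of width $O(k)$. So (1) gives a $2^{O(k)}n^{O(1)}$-time algorithm. Note two features that will return: a canonical choice among several good decompositions, and inclusion–exclusion to make it exact.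

*Where $\sqrt k$ layers stop.* To get width $O(\sqrt k)$ one would take only $s=\lceil\sqrt k\rceil$ classes. Then some class contains at most $2k/s\le2\sqrt k$ vertices of $X$, but in general no class is missed. We cannot delete the class, since $X$ meets it; we cannot keep it, since then the width is not bounded. The natural remedy is to guess the at most $2\sqrt k$ vertices of $X$ in that class. Let $\sqrt k$ be an integer, let the class have $n/\sqrt k$ vertices, and let $n\ge4k^2$. The number of guesses is at least
$$\binom{n/\sqrt k}{2\sqrt k}\ge\Bigl(\frac{n}{2k}\Bigr)^{2\sqrt k}\ge(\sqrt n)^{2\sqrt k}=n^{\sqrt k},$$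
which is not $2^{O(\sqrt k)}n^{O(1)}$. This is the exact obstacle: a separator has few vertices of $X$ on it, but naming them costs $\log n$ bits each.

## 4. Levels and prices on the square grid

We do not have to name the vertices of $X$ on a separator. It suffices to thin the separator to $O(\sqrt k)$ kept vertices in such a way that $X$ survives with probability $2^{-O(\sqrt k)}$. A vertex of level $\ell$ is kept with probability $2^{-\ell}$, and a vertex of $X$ on level $\ell$ pays $\ell$ bits. Let us see that this works on the grid, where everything can be checked by hand.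

Let $s=\sqrt k$ be an integer, let $G$ be the $m\times m$ grid, let $2^Is\ge m$, and choose $a,b$ uniformly from $\{0,\dots,2^Is-1\}$. For $0\le i\le I$ the scale-$i$ lines are the vertices $(x,y)$ with $x\equiv a$ or $y\equiv b$ modulo $2^is$. Scale-$(i+1)$ lines are also scale-$i$ lines. Let $\ell(v)$ be the largest $i$ such that $v$ is on a scale-$i$ line, and $0$ if there is none.

A component left after removing the scale-$i$ lines has side at most $2^is-1$, so at most $4\cdot2^is$ neighbors, all of level at least $i$. If level-$j$ vertices are kept with probability $2^{-j}$, at most $4\sqrt k$ of the neighbors are kept in expectation. A cell of scale $i+1$ is cut by one column and one row of scale-$i$ lines, at most $2\cdot2^{i+1}s$ vertices of level $i$, of which again at most $4\sqrt k$ are kept in expectation. Cells of scale $0$ have fewer than $k$ vertices and tree decompositions of width $O(\sqrt k)$. So after thinning, all separators have expected size $O(\sqrt k)$.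

Let a vertex of level $\ell\ge1$ have price $\ell+1$, and a vertex of level $0$ price $0$. A fixed vertex is on a scale-$i$ line with probability at most $2/(2^is)$. Its expected price is therefore at most
$$\sum_{i\ge1}(i+1)\frac{2}{2^i\sqrt k}=\frac{6}{\sqrt k}.$$
For $|X|\le2k$ the expected total price is at most $12\sqrt k$. So some shift has total price at most $12\sqrt k$, and there $X$ survives thinning with probability at least $2^{-12\sqrt k}$. The decay $2^{-i}$ of the frequency of coarse separators beats the growth $i+1$ of the price.

A general planar graph has no shifts to average over. The proof replaces the random shift by weights: for every weight function $\mu$ on the vertices we build a decomposition whose $\mu$-average price is $O(1/\sqrt k)$ (Sections 5 and 6), and then a multiplicative-weights argument turns "for every $\mu$" into a short list of decompositions with average price $O(1/\sqrt k)$ for every vertex (Section 7). A set $X$ selects one of them canonically, and colors with inclusion–exclusion replace the random thinning (Section 8).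

## 5. Planar separators of small weighted cost

What we need is a separator theorem in which each vertex has its own cost. The right bound is in terms of $\|c\|=\sqrt{\sum_vc(v)^2}$. For $c\equiv1$ it is the familiar $O(\sqrt n)$. Each component is measured by a second, independent function $m$. A theorem of this type, with other constants, is due to Djidjev.

**Lemma 5.** Let $H$ be planar with vertex costs $c\ge0$ and a measure $m\ge0$ on the vertices. There is $S\subseteq V(H)$ with $c(S)\le8\|c\|$ such that every component of $H-S$ has measure at most $m(V)/2$. For rational data, $S$ is computable in polynomial time.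

*Proof.* If $\|c\|=0$ or $|V|\le2$, take $S=V$; its cost is at most $\sqrt2\,\|c\|$. If $m(V)=0$, take $S=\emptyset$. Otherwise add edges until $H$ is a maximal planar simple plane graph; this can only merge components, so it makes the task harder. Now $H$ is 2-connected, all faces are triangles, and every edge lies on two distinct faces.

**Step 1: three root paths halve any measure.** The purpose is a separator of controlled shape; its cost is handled in Step 2. Let $T$ be a spanning tree with root $\rho$ and $m'\ge0$ a measure. Recall two facts of planar duality: the duals of the non-tree edges form a spanning tree $T^*$ of the dual graph, and the edges of a dual cycle correspond to a bond (a minimal edge cut) of $H$. Assign the measure of each vertex to one face incident with it. Let $f$ be a weighted centroid of $T^*$, that is, every component of $T^*-f$ has weight at most $m'(V)/2$. (It exists: from a node with a component of weight more than half, step to its neighbor in that component. The walk never returns over an edge, because the side it left has weight less than half; so it ends, at a centroid.) Let $\Pi$ be the union of the $T$-paths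 from $\rho$ to the three corners of $f$. We claim that every component of $H-\Pi$ has $m'$-measure at most $m'(V)/2$.

Let $v\notin\Pi$. Then $v\ne\rho$, and $f$ is not incident with $v$. Consider two faces consecutive around $v$, sharing the edge $e=vw$.

If $e\notin T$, the two faces are adjacent in $T^*$ and both differ from $f$, so they lie in the same component of $T^*-f$.

If $e\in T$, the path of $T^*$ between the two faces together with the dual edge $e^*$ is a cycle of the dual. The corresponding edges of $H$ form a bond whose only tree edge is $e$, so this bond is the fundamental cut of $e$: all edges between the two components of $T-e$. Suppose $f$ were on the path. Some path edge at $f$ is dual to an edge on the boundary of $f$ that belongs to the cut. One end of that edge is a corner of $f$ in the component of $T-e$ not containing $\rho$. The root path of this corner uses $e$, hence contains $v$, so $v\in\Pi$, a contradiction. Hence the path avoids $f$, and the two faces lie in the same component of $T^*-f$.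

Going around $v$, all faces at $v$ lie in one component of $T^*-f$. Adjacent vertices share a face. So for a component $K$ of $H-\Pi$, all faces incident with vertices of $K$ lie in one component of $T^*-f$, and $m'(K)$ is at most the weight of that component. The claim follows.

**Step 2: cutting at two distances makes the root paths cheap.** Root paths may be expensive, so we use only their part in a band of width $2\|c\|$. Write $h=\|c\|>0$. Fix $\rho$, let $d(v)$ be the minimum of $c(P)$ over $\rho$–$v$ paths $P$ (both ends counted), and let $T$ be a shortest path tree, so $d(v)=d(\text{parent of }v)+c(v)$. For real $r$ let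
$$\mathrm{In}(r)=\{v:d(v)\le r\},\quad L(r)=\{v:d(v)-c(v)\le r<d(v)\},\quad\mathrm{Out}(r)=\{v:d(v)-c(v)>r\}.$$
These three sets partition $V$. No edge joins $\mathrm{In}(r)$ and $\mathrm{Out}(r)$: if $d(u)\le r$ and $uv$ is an edge, then $d(v)\le d(u)+c(v)$, so $d(v)-c(v)\le r$. Each $v$ is in $L(r)$ for $r$ in an interval of length $c(v)$, hence $\int_{\mathbb R}c(L(r))\,dr=\sum_vc(v)^2=h^2$.

Let $r_0$ be the least value with $m(\mathrm{In}(r_0))\ge m(V)/2$. Then $m(\mathrm{In}(r))<m(V)/2$ for $r<r_0$, and $m(\mathrm{Out}(r))\le m(V)-m(\mathrm{In}(r))\le m(V)/2$ for $r\ge r_0$. The integral over an interval of length $h$ is at most $h^2$, so there are $r_1\in[r_0-h,r_0)$ and $r_2\in[r_0,r_0+h)$ with $c(L(r_1))\le h$ and $c(L(r_2))\le h$.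

Let $\mathrm{Mid}=\mathrm{Out}(r_1)\cap\mathrm{In}(r_2)$. As $\mathrm{In}(r_1)\subseteq\mathrm{In}(r_2)$ and $\mathrm{Out}(r_2)\subseteq\mathrm{Out}(r_1)$, every component of $H-L(r_1)-L(r_2)$ lies in $\mathrm{In}(r_1)$, in $\mathrm{Mid}$, or in $\mathrm{Out}(r_2)$. Apply Step 1 with $m'$ equal to $m$ on $\mathrm{Mid}$ and $0$ elsewhere to get $\Pi$, and put
$$S=L(r_1)\cup L(r_2)\cup(\Pi\cap\mathrm{Mid}).$$
Components of $H-S$ inside $\mathrm{In}(r_1)$ or $\mathrm{Out}(r_2)$ have measure at most $m(V)/2$. A component inside $\mathrm{Mid}$ avoids $\Pi$, so it lies in a component of $H-\Pi$ and has measure at most $m(V)/2$. For the cost: along a root path the intervals $[d(v)-c(v),d(v))$ are disjoint, and for vertices of $\mathrm{Mid}$ they lie in $[r_1,r_2]$. So each of the three paths costs at most $r_2-r_1\le2h$ inside $\mathrm{Mid}$, and $c(S)\le2h+3\cdot2h=8h$.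

**Step 3: computing $S$.** The sets $\mathrm{In}(r),L(r),\mathrm{Out}(r)$ change only at the values $d(v)$ and $d(v)-c(v)$, and are constant on the half-open intervals between consecutive such values (and before the first and after the last). So $S$ depends only on the intervals containing $r_1$ and $r_2$ and on $f$. Enumerate the polynomially many candidates and return the cheapest one whose components all have measure at most $m(V)/2$. $\square$

**Lemma 6.** In the setting of Lemma 5 there is a polynomial-time computable $S$ with $c(S)\le128\|c\|$ such that every component of $H-S$ has measure at most $m(V)/16$.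

*Proof.* If $m(V)=0$, take $S=\emptyset$. Otherwise perform $4$ rounds. In each round apply Lemma 5 to every current component of measure greater than $m(V)/16$. These are disjoint, so there are at most $15$ of them, and the norms $h_a$ of $c$ on them satisfy $\sum h_a^2\le\|c\|^2$. By Cauchy–Schwarz a round costs at most $8\sum h_a\le8\sqrt{15}\,\|c\|\le32\|c\|$. It replaces each treated component by components of at most half its measure. After $4$ rounds all measures are at most $m(V)/16$. $\square$

**Lemma 7.** A planar graph on $N$ vertices has a polynomial-time computable tree decomposition with bags of size at most $28\sqrt N$.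

*Proof.* Apply Lemma 5 with $c=m=1$ to get $S$, recurse on the components of the rest, add $S$ to all bags obtained, and join the resulting trees to a new node with bag $S$. Edges inside $S$ are covered by the new bag, edges from $S$ to a component by any bag containing the end in the component, and other edges by recursion; connectivity is clear. Components at depth $i$ have at most $N/2^i$ vertices, so bags have size at most $\sum_{i\ge0}8\sqrt{N/2^i}=8\sqrt N/(1-2^{-1/2})\le28\sqrt N$. $\square$

## 6. Decomposition schemes and their $\mu$-average price

### 6.1 The cost function $\varphi$ and the scale $\lambda_U$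

We are given masses $\mu(v)$. A vertex of large mass should not be thinned, since its price counts heavily. So on a separator of a piece $U$ we keep $v$ with probability $\min(1,\lambda\mu(v))$ for a scale $\lambda$ depending on the piece. A vertex with $\lambda\mu(v)=2^{-i}$, $i\ge1$, then has level $i$ and price $i+1$, so it contributes $\mu(v)(i+1)=\frac1\lambda(i+1)2^{-i}$ to the $\mu$-weighted price. This is why the separators are bought with the following cost, which bounds both the kept amount and the price.

**Definition ($\varphi$).** On powers of two, $\varphi(s)=1$ for $s\ge1$ and $\varphi(2^{-i})=(i+1)2^{-i}$ for $i\ge0$.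

*Example.* $\varphi(1)=\varphi(\frac12)=1$, $\varphi(\frac14)=\frac34$, $\varphi(\frac18)=\frac12$, $\varphi(\frac1{16})=\frac5{16}$, $\varphi(\frac1{32})=\frac3{16}$.

Four properties are used. First, $\varphi$ is nondecreasing, since $(i+2)2^{-i-1}\le(i+1)2^{-i}$. Second, $\varphi(s)\ge\min(1,s)$. Third, $\varphi(2s)\le2\varphi(s)$: for $s=2^{-i}$ with $i\ge1$ this says $i\,2^{-(i-1)}\le2(i+1)2^{-i}$, and for $s\ge1$ it says $1\le2$. Fourth, $\varphi(s)^2\le4s$: for $s\ge1$ clear, and for $s=2^{-i}$ it says $i+1\le2\cdot2^{i/2}$, which holds for $i=0,1,2$ and then by induction, because from $i\ge2$ to $i+1$ the left side grows by a factor $\frac{i+2}{i+1}\le\frac43<\sqrt2$.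

**Definition (the scale $\lambda_U$).** Let $\mu:V\to\{2^i:i\in\mathbb Z\}$. For $U\subseteq V$ with $|U|>k$, $\lambda_U$ is the largest power of two $\lambda$ with $\sum_{v\in U}\varphi(\lambda\mu(v))^2\le k$.

It exists: the sum is nondecreasing in $\lambda$, tends to $0$ as $\lambda\to0$, and equals $|U|>k$ for large $\lambda$. At $2\lambda_U$ the sum exceeds $k$, and each term grew by a factor at most $4$, so
$$\tfrac k4<\sum_{v\in U}\varphi(\lambda_U\mu(v))^2\le k.\tag{2}$$
The choice is made so that Lemma 6 with cost $\varphi(\lambda_U\mu)$ yields separators of cost $O(\sqrt k)$.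

*Example.* Let $\mu$ be constant and $|U|=16k$. We need $\varphi(s)^2\le\frac1{16}$ for the common value $s=\lambda\mu$. Since $\varphi(\frac1{16})^2=\frac{25}{256}$ and $\varphi(\frac1{32})^2=\frac9{256}$, we get $s=\frac1{32}$, and the sum in (2) is $\frac9{16}k$. All separator vertices of this piece get level $5$.

### 6.2 Building a scheme

Put $\beta=2^{16}$.

**Definition (scheme of $\mu$).** Process pairs $(U,B)$ with $B=N_G(U)$, starting with $(V,\emptyset)$. Vertices receive levels $\ell(v)\in\mathbb Z_{\ge0}$, and $p(v)=2^{-\ell(v)}$. The invariant is that all vertices of $B$ have levels and $p(B)\le\beta\sqrt k$.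

If $|U|\le k$, the pair is a leaf: set $\ell(v)=0$ for all $v\in U$ and stop. If $|U|>k$, the pair is internal. Let $\lambda=\lambda_U$.

1. Let $S_1$ be given by Lemma 6 in $G[U]$ with cost $\varphi(\lambda\mu)$ and measure $\varphi(\lambda\mu)^2$.
2. Let $S_2$ be given by Lemma 6 in $G[U\cup B]$ with cost $\varphi(\lambda\mu)$ on $U$ and $p$ on $B$, and measure $0$ on $U$ and $p$ on $B$.
3. Put $S=(S_1\cup S_2)\cap U$. For $v\in S$ let $\ell(v)=\max(0,-\log(\lambda\mu(v)))$, so $p(v)=\min(1,\lambda\mu(v))\le\varphi(\lambda\mu(v))$.
4. Recurse on $(U',N_G(U'))$ for every component $U'$ of $G[U]-S$.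

The recursion tree with all its sets and levels is the scheme. For a node $y$ we write $U_y,B_y,\lambda_y$ and $S_y$, with $S_y=\emptyset$ for leaves.

*Example.* If $n\le k$, the scheme is one leaf, all levels are $0$, and nobody pays. The recursive cells of Section 4, with their surrounding lines as $B$, are a hand-made construction of the same kind on the grid.

The separator $S_1$ makes the pieces lighter; $S_2$ prevents the thinned boundary $p(B)$ from accumulating.

**Step 1: the invariant holds.** We have $\mathrm{cost}(S_1)\le128\sqrt k$ by (2). Since $p\le1$, the squared norm for $S_2$ is at most $k+p(B)\le k+\beta\sqrt k\le(1+\beta)k$. Hence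
$$\mathrm{cost}(S_1)+\mathrm{cost}(S_2)\le128\bigl(1+\sqrt{1+\beta}\bigr)\sqrt k\le128\cdot258\,\sqrt k=33024\sqrt k.\tag{3}$$
Let $U'$ be a child and $B'=N_G(U')$. Then $B'\subseteq S\cup B$: a neighbor of $U'$ in $U$ lies in $S$, and one outside $U$ lies in $B$. As $U'$ is connected and avoids $S_2$, it lies in one component $Q$ of $G[U\cup B]-S_2$, and the vertices of $B'\cap B$ lie in $S_2\cup Q$. The total $p$ of $S$ and of $B\cap S_2$ is at most $\mathrm{cost}(S_1)+\mathrm{cost}(S_2)$, and $p(B\cap Q)\le p(B)/16$ by the choice of $S_2$. So
$$p(B')\le\mathrm{cost}(S_1)+\mathrm{cost}(S_2)+\tfrac1{16}p(B)\le(33024+4096)\sqrt k\le\beta\sqrt k .$$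
All vertices of $S\cup B$ have levels, so the invariant passes to the child. Also $p(S)\le33024\sqrt k\le\beta\sqrt k$.

**Step 2: the recursion is small.** By (2) the measure used for $S_1$ is positive, and every component of $G[U]-S_1$ has at most $\frac1{16}$ of it, so $U'\subsetneq U$ for every child. Hence the tree has at most $n$ depths; pieces at equal depth are disjoint and nonempty, so there are at most $n^2$ nodes. Every vertex receives a level exactly once, namely at the node where it enters $S$ or at a leaf.

**Step 3: the numbers are small.** Let $\mu$ have values in $[2^{-M},1]$. By (2) and $\varphi(s)^2\le4s$ we have $\sum_{v\in U}4\lambda_U\mu(v)>k/4$, so some $v\in U$ has $\lambda_U\mu(v)>k/(16n)$, and thus $\lambda_U\ge1/(16n)$. Since $|U|>k$, not all terms in (2) are $1$, so some $v\in U$ has $\lambda_U\mu(v)<1$, and thus $\lambda_U<2^M$. Hence all exponents of powers of two that occur, and all levels, are $O(M+\log n)$, and the construction takes time $(n+k+M)^{O(1)}$.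

### 6.3 Schemes give tree decompositions

**Lemma 8.** Let $A\subseteq V$. Give each internal node $y$ the bag $(B_y\cup S_y)\cap A$. Replace each leaf $y$ by a tree decomposition of $G[U_y\cap A]$ from Lemma 7 (a single empty bag if $U_y\cap A=\emptyset$) with $B_y\cap A$ added to all bags, and join an arbitrary one of its nodes to the parent of $y$, if there is one. This gives a tree decomposition of $G[A]$ with bags of size at most $\max_y\bigl(|B_y\cap A|+\max(|S_y\cap A|,28\sqrt k)\bigr)$.

*Proof.* The size bound holds since $|U_y|\le k$ at leaves. Let $x(v)$ be the node where $v\in A$ is assigned its level.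

**Step 1: the bags containing a vertex are connected.** Suppose $v\in B_y=N_G(U_y)$. Let $z$ be the last node on the path from the root to $y$ with $v\in U_z$ (the root qualifies, $y$ does not), and let $z'$ be the next node. Then $v\in U_z\setminus U_{z'}$, and $v$ has a neighbor in $U_y\subseteq U_{z'}$. As $U_{z'}$ is a component of $G[U_z]-S_z$, we get $v\in S_z$. So $x(v)=z$, an internal proper ancestor of $y$. For every node $y'$ strictly below $x(v)$ on the path to $y$ we have $v\notin U_{y'}\supseteq U_y$, hence $v\in B_{y'}$. Thus, if $x(v)$ is internal, $v$ is in the bag of $x(v)$ and in the bags of a set of descendants that is closed under going up to $x(v)$; when a leaf is in that set, all bags of its replacement contain $v$. If $x(v)$ is a leaf, then $v$ is in no $B_y$ at all, and it occurs only in the decomposition of $G[U_{x(v)}\cap A]$. In both cases the bags containing $v$ form a nonempty connected subtree.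

**Step 2: every edge is in a bag.** For an edge $uv$ of $G[A]$ let $y$ be the last node with $u,v\in U_y$. If $y$ is a leaf, or if $u,v\in S_y$, the edge is covered. Otherwise, the ends are not in the same child by the choice of $y$, and not in different children because they are adjacent. So, say, $u\in S_y$ and $v$ lies in a child. Then $x(v)$ is a proper descendant of $y$, $v\in U_{x(v)}$, $u\notin U_{x(v)}$, and so $u\in N_G(U_{x(v)})=B_{x(v)}$. If $x(v)$ is internal, its bag contains $u$ and $v\in S_{x(v)}$. If it is a leaf, $u$ was added to all bags there. $\square$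

### 6.4 The average price is $O(1/\sqrt k)$

**Lemma 9.** For the scheme of $\mu$,
$$\sum_{v:\ell(v)\ge1}\mu(v)(\ell(v)+1)\le\frac{64\beta}{\sqrt k}\,\mu(V).$$

*Proof.* **Step 1: reduce to a sum over nodes.** For $v\in S_y$ with $\ell(v)=i\ge1$ we have $\lambda_y\mu(v)=2^{-i}$, so $\lambda_y\mu(v)(i+1)=\varphi(\lambda_y\mu(v))$. By (3), node $y$ contributes at most $\beta\sqrt k/\lambda_y$ to the left side. Leaves contribute $0$. It remains to show, with the sum over internal nodes,
$$\sum_y\frac{\sqrt k}{\lambda_y}\le\frac{64}{\sqrt k}\,\mu(V).\tag{4}$$

**Step 2: charge a node to vertices whose scaled mass was small at the parent.** Let $y$ be internal with parent $z$. By the choice of $S_1$ at $z$ and (2), $\sum_{v\in U_y}\varphi(\lambda_z\mu(v))^2\le k/16$. Hence $\sum_{v\in U_y}\varphi(2\lambda_z\mu(v))^2\le k/4\le k$, so $\lambda_y\ge2\lambda_z$: the scale at least doubles. Moreover at most $k/16$ vertices of $U_y$ have $\lambda_z\mu(v)\ge1$, since each contributes $1$ to the first sum. Each of them contributes exactly $1$ to $\sum_{v\in U_y}\varphi(\lambda_y\mu(v))^2>k/4$. So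
$$\sum_{v\in U_y,\ \lambda_z\mu(v)<1}\varphi(\lambda_y\mu(v))^2>\frac{3k}{16}.$$
For the root this holds by (2) without restriction on $v$; set $\lambda_z=0$ there. Multiply by $\frac{16}{3k}\cdot\frac{\sqrt k}{\lambda_y}$ and write $s=\lambda_y\mu(v)$, so $1/\lambda_y=\mu(v)/s$:
$$\frac{\sqrt k}{\lambda_y}\le\frac{16}{3\sqrt k}\sum_{v\in U_y,\ \lambda_z\mu(v)<1}\mu(v)\,\frac{\varphi(s)^2}{s}.$$

**Step 3: each vertex is charged a bounded amount.** Fix $v$ and sum over $y$. The internal nodes with $v\in U_y$ form a path from the root along which $s$ at least doubles. Among the nodes where $v$ is counted, at most one has $s\ge1$: every later node on the path has a parent $z$ with $\lambda_z\mu(v)\ge1$ and does not count $v$. That one contributes $\varphi(s)^2/s\le1$. The others have distinct values $s=2^{-i}$, $i\ge1$, and contribute $(i+1)^22^{-i}$. The total is at most $\sum_{i\ge0}(i+1)^22^{-i}=12$, by $\sum_{i\ge0}(i+1)^2x^i=\frac{1+x}{(1-x)^3}$ at $x=\frac12$. So $\sum_y\sqrt k/\lambda_y\le\frac{16}{3}\cdot12\,\mu(V)/\sqrt k$, which is (4). $\square$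

## 7. A short list of schemes, and a canonical choice for each $X$

### 7.1 Multiplicative weights

Put $C_0=128\beta$, $\Gamma=\lceil4(1+C_0)\sqrt k\rceil$, and $K=\Gamma+1$.

**Definition (capped price).** For a scheme $\sigma$ with level function $\ell_\sigma$, let $c_\sigma(v)=0$ if $\ell_\sigma(v)=0$, and $c_\sigma(v)=\min(\ell_\sigma(v)+1,K)$ otherwise.

*Example.* Levels $0,1,2$ have prices $0,2,3$ (here $K$ is large, as $\Gamma\ge4(1+C_0)$). The cap only matters for levels of order $\sqrt k$ or more; it keeps $c_\sigma/K$ in $[0,1]$, which the next proof needs.

**Lemma 10.** Let $N$ be the least power of two with $N\ge K\lceil\sqrt k\rceil\lceil\log n\rceil$. In time $(nk)^{O(1)}$ one can compute schemes $\sigma_1,\dots,\sigma_N$ with $\frac1N\sum_tc_{\sigma_t}(v)\le2(1+C_0)/\sqrt k$ for all $v\in V$.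

*Proof.* Vertices that have paid get more weight, so that later schemes treat them better.

**Step 1: the update.** Start with $w_1\equiv1$. At step $t$ let $W_t=w_t(V)$, let $\mu_t(v)$ be the least power of two that is at least $w_t(v)/W_t$, and let $\sigma_t$ be the scheme of $\mu_t$. Set $w_{t+1}(v)=w_t(v)\bigl(1+c_{\sigma_t}(v)/K\bigr)$.

**Step 2: the total weight grows slowly.** Since $\mu_t(v)<2w_t(v)/W_t$, we have $\mu_t(V)<2$, and Lemma 9 gives
$$\sum_v\frac{w_t(v)}{W_t}c_{\sigma_t}(v)\le\sum_v\mu_t(v)c_{\sigma_t}(v)\le\frac{128\beta}{\sqrt k}=\frac{C_0}{\sqrt k}.$$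
Hence $W_{t+1}\le W_t\bigl(1+\frac{C_0}{K\sqrt k}\bigr)\le W_t\exp\bigl(\frac{C_0}{K\sqrt k}\bigr)$.

**Step 3: no single vertex pays much.** On $[0,1]$ we have $1+x\ge2^x$, as $2^x$ is convex with equality at both ends. So
$$2^{\sum_tc_{\sigma_t}(v)/K}\le w_{N+1}(v)\le W_{N+1}\le n\,\exp\Bigl(\frac{NC_0}{K\sqrt k}\Bigr).$$
Taking logarithms and using $\frac{K\ln n}{N}\le\frac{\ln n}{\lceil\sqrt k\rceil\lceil\log n\rceil}\le\frac1{\sqrt k}$,
$$\frac1N\sum_tc_{\sigma_t}(v)\le\frac1{\ln2}\Bigl(\frac{K\ln n}{N}+\frac{C_0}{\sqrt k}\Bigr)\le\frac{1+C_0}{\sqrt k\,\ln2}\le\frac{2(1+C_0)}{\sqrt k}.$$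

**Step 4: bit lengths.** Each weight is a product of at most $N$ rationals with denominator $K$ and numerator at most $2K$, so it has $O(N\log K)$ bits. As $1\le w_t(v)\le2^N$ and $W_t\le n2^N$, we have $\mu_t(v)\in[2^{-N}/n,1]$. Step 3 of Section 6.2 applies with $M=N+\lceil\log n\rceil$. Since $N=O(k\log n)$, everything takes time $(nk)^{O(1)}$. $\square$

### 7.2 A binary tournament

By Lemma 10 each $X$ with $|X|\le2k$ has a scheme of total price $O(\sqrt k)$. We have to pick one canonically, in a way that can be checked from few numbers. Picking the cheapest of the $N$ schemes would require all $N$ totals; in Section 8.2 the numbers are packed into the digits of one integer, and $N$ digits would be far too many. A tournament needs $2\log N$.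

**Definition (tournament).** Write $N=2^q$ and index the schemes by $\{0,1\}^q$; from now on a scheme means an index, so that equal schemes with different indices are distinguished. For a binary string $u$ of length at most $q$ let $c_u=\sum c_\sigma$ over all $\sigma$ with prefix $u$. For $X\subseteq V$ start with the empty string and repeatedly replace $u$ by $u0$ if $c_{u0}(X)\le c_{u1}(X)$, and by $u1$ otherwise. The result is $\sigma(X)$.

*Example.* Let $q=2$ and let $X$ have prices $3,0,1,1$ for $00,01,10,11$. Then $c_0(X)=3>2=c_1(X)$, so we move to $1$, and the tie gives $\sigma(X)=10$ with price $1$. This is not the minimum $0$, but it is at most the average $\frac54$.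

Since $c_u=c_{u0}+c_{u1}$, the price at least halves in each step. So for $|X|\le2k$
$$c_{\sigma(X)}(X)\le\frac1N\sum_tc_{\sigma_t}(X)\le2k\cdot\frac{2(1+C_0)}{\sqrt k}\le\Gamma.\tag{5}$$
Whether $\sigma(X)=\sigma$ is determined by the $2q$ numbers $c_u(X)$, where $u$ runs over the nonempty prefixes of $\sigma$ and their siblings.

By (5) no $v\in X$ has $c_{\sigma(X)}(v)=K>\Gamma$, so no price of a vertex of $X$ is capped. With $x_j=|\{v\in X:\ell_{\sigma(X)}(v)=j\}|$ we get
$$\sum_{j\ge1}(j+1)x_j\le\Gamma.\tag{6}$$

## 8. Exact thinning by colors, and the signed cover

### 8.1 Colors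

Fix a scheme $\sigma$ with levels $\ell$, and a vector $h=(h_j)_{j\ge1}$ of nonnegative integers with $\sum_j(j+1)h_j\le\Gamma$. Think of $h_j$ as the number of vertices of $X$ on level $j$. There are at most $2^\Gamma$ such vectors: they correspond to partitions of integers $\le\Gamma$ into parts $j+1\ge2$, an integer $m\ge1$ has at most $2^{m-1}$ partitions (that many compositions), and $1+\sum_{m=1}^\Gamma2^{m-1}=2^\Gamma$. Let $J=\{j:h_j\ge1\}$. Since $\Gamma\ge\sum_{j\in J}(j+1)\ge|J|^2/2$, we have $|J|\le\sqrt{2\Gamma}=O(k^{1/4})$. For $j\in J$ let $P_j=2^jh_j\le2^\Gamma\Gamma$.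

**Definition (colorings and the sets $A_D$).** A coloring $\chi$ assigns to every $v$ with $\ell(v)\in J$ a color in $[P_{\ell(v)}]$. Let $\mathcal D$ be the family of all $D=(D_j)_{j\in J}$ with $D_j\subseteq[P_j]$ and $|D_j|\le h_j$. Write $|D|=\sum_j|D_j|$, and let $C\subseteq D$ mean componentwise inclusion. For $D\in\mathcal D$ put
$$A_D=\{v:\ell(v)=0\}\cup\{v:\ell(v)\in J,\ \chi(v)\in D_{\ell(v)}\}.$$

*Example.* Let $h_1=1$ and all other $h_j=0$. Then $J=\{1\}$, $P_1=2$, and $\mathcal D$ consists of $\emptyset,\{1\},\{2\}$. The set $A_{\{1\}}$ consists of the level-$0$ vertices and the level-$1$ vertices of color $1$. A set $X$ with exactly one vertex of level $1$ and otherwise level $0$ lies in exactly one of $A_{\{1\}},A_{\{2\}}$, and not in $A_\emptyset$.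

For $1\le h\le P$ there are at most $(\mathrm eP/h)^h$ subsets of $[P]$ of size at most $h$. Therefore
$$|\mathcal D|\le\prod_{j\in J}\Bigl(\frac{\mathrm eP_j}{h_j}\Bigr)^{h_j}=\prod_{j\in J}(\mathrm e2^j)^{h_j}\le2^{\sum_j(j+2)h_j}\le2^{2\Gamma}.$$

**Lemma 11.** In time $2^{O(\sqrt k)}n^{O(1)}$ one can compute $\chi$ such that $|B_y\cap A_D|\le\tau$ and $|S_y\cap A_D|\le\tau$ for all $D\in\mathcal D$ and all nodes $y$ of $\sigma$, where $\tau=O(\sqrt k+\log n)$.

*Proof.* **Step 1: a random coloring works on average.** Choose colors uniformly and independently, and fix $D$. The events $v\in A_D$ are independent, with probability $1$ for level $0$, probability $|D_j|/P_j\le h_j/(2^jh_j)=2^{-j}$ for level $j\in J$, and probability $0$ for other levels. In each case it is at most $p(v)$. For $Z=B_y$ or $Z=S_y$ we have $p(Z)\le\beta\sqrt k$ by Section 6.2, so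
$$\mathbb E\,2^{|Z\cap A_D|}\le\prod_{v\in Z}(1+p(v))\le\mathrm e^{\beta\sqrt k}.$$
Summing over all $D$ and the at most $2n^2$ sets $Z$, $\Psi=\sum_{D,Z}\mathbb E\,2^{|Z\cap A_D|}\le2^{2\Gamma}\cdot2n^2\cdot\mathrm e^{\beta\sqrt k}$.

**Step 2: remove the randomness.** Fix the colors one vertex at a time, each time choosing a color that does not increase the conditional expectation of $\sum_{D,Z}2^{|Z\cap A_D|}$; one exists because the current value is the average over the colors. The conditional expectations are explicit sums of $2^{O(\Gamma)}n^{O(1)}$ products of at most $n$ rationals with $O(\Gamma)$ bits each, and there are at most $2^\Gamma\Gamma$ colors per step, so this takes time $2^{O(\sqrt k)}n^{O(1)}$. At the end $2^{|Z\cap A_D|}\le\Psi$ for all $D,Z$, that is, $|Z\cap A_D|\le2\Gamma+1+2\log n+2\beta\sqrt k$. $\square$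

By Lemma 8, every $G[A_D]$ then has a tree decomposition of width $O(\sqrt k+\log n)$, computable in polynomial time.

### 8.2 Proof of Theorem 2

**Step 1: types sort the sets $X$.** The aim is that each $X$ is handled by exactly one pair $(\sigma,h)$. Call $X$ with $|X|\le2k$ $(\sigma,h)$-typed if $\sigma(X)=\sigma$ and $|\{v\in X:\ell_\sigma(v)=j\}|=h_j$ for all $j\ge1$. By (6), every $X$ with $|X|\le2k$ is $(\sigma,h)$-typed for exactly one pair from our range. (For instance, a set all of whose vertices have level $0$ in $\sigma(X)$ has type $(\sigma(X),0)$.)

**Step 2: inclusion–exclusion catches each typed set once.** Fix $(\sigma,h)$ and $\chi$ from Lemma 11. For a $(\sigma,h)$-typed $X$ let $D(X)_j$, $j\in J$, be the set of colors used on its vertices of level $j$. Then $|D(X)_j|\le h_j$, so $D(X)\in\mathcal D$. Moreover $X$ has no vertex on a level outside $J\cup\{0\}$, so for $C\in\mathcal D$ we have $X\subseteq A_C$ if and only if $D(X)\subseteq C$. The family $\mathcal D$ is closed under taking subsets. For fixed $D$, the sum of $(-1)^{|D|-|C|}$ over all $C$ with $D(X)\subseteq C\subseteq D$ is $1$ if $D=D(X)$ and $0$ otherwise.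 So
$$\sum_{D\in\mathcal D}\ \sum_{C\subseteq D}(-1)^{|D|-|C|}[X\subseteq A_C]=\sum_{D\in\mathcal D}[D(X)=D]=1.\tag{7}$$
In the example above the left side is $[X\subseteq A_{\{1\}}]+[X\subseteq A_{\{2\}}]-[X\subseteq A_\emptyset]$, which is $1+0-0$ or $0+1-0$.

**Step 3: integers recognize the type.** Sets of a wrong type must be filtered out, and a dynamic program can only track sums. Let $Y=2kNK+1$, and let $e(v)$ be the integer written in base $Y$ with the following $|J|+2q$ digits: the indicators $[\ell(v)=j]$ for $j\in J$, and the $2q$ numbers $c_u(v)\le NK$ of the tournament for $\sigma$. For $|X|\le2k$ all digit sums are at most $2kNK<Y$, so no carry occurs, and $e(X)$ determines all the counts and all the numbers $c_u(X)$. Let $R_{\sigma,h}$ be the explicit set of integers below $Y^{|J|+2q}$ whose digits satisfy the equalities "digit $j$ equals $h_j$" for $j\in J$ and the inequalities saying that the tournament ends in $\sigma$: for each prefix $u$ of $\sigma$ of length less than $q$, $c_{u0}\le c_{u1}$ if the next bit of $\sigma$ is $0$, and $c_{u0}>c_{u1}$ if it is $1$. If $X\subseteq A_C$ and $|X|\le2k$, no level outside $J\cup\{0\}$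 occurs in $X$, so $X$ is $(\sigma,h)$-typed if and only if $e(X)\in R_{\sigma,h}$.

**Step 4: the list.** It consists of all tuples
$$\bigl(A_C,\ \text{the tree decomposition of }G[A_C],\ e|_{A_C},\ R_{\sigma,h},\ (-1)^{|D|-|C|}\bigr)$$
over all $\sigma$, all $h$, and all $C\subseteq D\in\mathcal D$ (with $\mathcal D,\chi,e$ depending on $(\sigma,h)$). Let $|X|\le2k$. The tuples of its type contribute $1$ by (7). A tuple of another pair $(\sigma',h')$ contributes $0$, because $X\subseteq A_C$ and $e(X)\in R_{\sigma',h'}$ would make $X$ $(\sigma',h')$-typed.

**Step 5: sizes.** Each $D$ has at most $2^{\sum h_j}\le2^\Gamma$ subsets, so the number of tuples is at most $N\cdot2^\Gamma\cdot2^{2\Gamma}\cdot2^\Gamma=2^{O(\sqrt k)}n^{O(1)}$. Since $N=O(k\log n)$, both $q$ and $\log Y$ are $O(1+\log k+\log\log n)$, and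
$$(|J|+2q)\log Y=O\bigl((k^{1/4}+\log k+\log\log n)(1+\log k+\log\log n)\bigr)=O(\sqrt k+\log n),$$
using $ab\le a^2+b^2$ for the product with $k^{1/4}$. So the exponents and the sets $R_{\sigma,h}$ have size at most $Y^{|J|+2q}=2^{O(\sqrt k)}n^{O(1)}$. With Lemmas 8, 10 and 11 the total time is $2^{O(\sqrt k)}n^{O(1)}$. This proves Theorem 2. $\square$

## 9. Dynamic programming over the cover

**Proof of Theorem 1.** If $2k>n$ the answer is $0$. Otherwise apply Theorem 2. Every $k$-matching $M$ has $|V(M)|=2k$, so (1) holds for the list. It remains to compute, for each $i$, the number of $k$-matchings $M$ of $G[A_i]$ with $e_i(V(M))\in R_i$.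

Use a nice tree decomposition with introduce-edge nodes, in which every edge is introduced exactly once (for example Cygan et al., *Parameterized Algorithms*, Chapter 7). At each node let $T[Z,a,s]$ be the number of matchings in the part of the graph processed so far that have exactly $a\le k$ edges, whose set of matched vertices in the bag is exactly $Z$, and for which the sum of $e_i$ over all matched vertices is $s$. The transitions are as follows.

- Leaf (empty bag): $T[\emptyset,0,0]=1$, all other entries are $0$.
- Introduce vertex $v$: the new vertex is unmatched, so $T'[Z,a,s]=T[Z,a,s]$ if $v\notin Z$, and $0$ if $v\in Z$.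
- Forget vertex $v$: $T'[Z,a,s]=T[Z,a,s]+T[Z\cup\{v\},a,s]$.
- Introduce edge $uv$: $T'[Z,a,s]=T[Z,a,s]+[u,v\in Z]\;T[Z\setminus\{u,v\},a-1,s-e_i(u)-e_i(v)]$.
- Join: $T'[Z,a,s]$ is the sum of $T_1[Z_1,a_1,s_1]\,T_2[Z_2,a_2,s_2]$ over $Z=Z_1\sqcup Z_2$, $a=a_1+a_2$, $s=s_1+s_2$.

At a join the two matchings share no edge, since each edge is introduced once, and their matched sets can meet only in the bag; disjointness of $Z_1$ and $Z_2$ is exactly what makes the union a matching, and then the sums of $e_i$ add. At the root (empty bag) add $T[\emptyset,k,s]$ over $s\in R_i$.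

All entries are at most $2^{|E|}$. The width is $w=O(\sqrt k+\log n)$, and $s\le2k\max e_i\le2^{O(\sqrt k)}n^{O(1)}$. So each term takes time $3^{O(w)}\cdot2^{O(\sqrt k)}n^{O(1)}=2^{O(\sqrt k)}n^{O(1)}$, and there are $2^{O(\sqrt k)}n^{O(1)}$ terms. $\square$

**Proof of Corollary 4.** Sets of size $k$ have size at most $2k$, so Theorem 2 gives
$$F(G)=\sum_i\varepsilon_i\sum_{X\subseteq A_i,\ |X|=k,\ e_i(X)\in R_i}g(G[X]).$$
By hypothesis, with $H=G[A_i]$, $w=O(\sqrt k+\log n)$ and $E=2^{O(\sqrt k)}n^{O(1)}$, each inner sum is computed in time $2^{O(\sqrt k)}n^{O(1)}$: add the given sums over $s\in R_i$.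

For independent sets let $g(H)=1$ if $H$ has no edge and $0$ otherwise. Let $T[Z,a,s]$ count the independent sets $X$ in the processed part with $X\cap\text{bag}=Z$, $|X|=a$, $e(X)=s$. Introducing $v$ leaves entries with $v\notin Z$ unchanged, and for $v\in Z$ gives $T[Z\setminus\{v\},a-1,s-e(v)]$ if $v$ has no neighbor in $Z$, and $0$ otherwise. Forgetting $v$ adds the entries for $Z$ and $Z\cup\{v\}$. A join sums $T_1[Z,a_1,s_1]\,T_2[Z,a_2,s_2]$ over $a_1+a_2=a+|Z|$ and $s_1+s_2=s+e(Z)$. The time is $2^{O(w)}(|V(H)|E)^{O(1)}$, so the hypothesis holds. $\square$

## 10. Planar 3-SAT and the lower bound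

**Proof of Theorem 3.** We use the following fact: assuming ETH, Planar 3-SAT (clauses with at most $3$ literals, planar variable–clause incidence graph) with $N$ variables and clauses in total cannot be solved in time $2^{o(\sqrt N)}$. It combines Lichtenstein's quadratic-size reduction (SIAM J. Comput. 1982) with the sparsification lemma (Impagliazzo, Paturi, Zane); see Cygan et al., *Parameterized Algorithms*, Section 14.2.

Given such a formula, delete tautological clauses, repeated literals in a clause, and variables that do not occur. This preserves planarity and satisfiability. (If an empty clause is present, or no clause is left, the answer is immediate.)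

**Step 1: the weighted sum to be realized.** We will build a planar graph $G_0$ with $O(N)$ vertices and disjoint sets $P,Q\subseteq V(G_0)$, and consider
$$Z=\sum_{M\text{ a matching saturating }P}(-1)^{\#\{v\in Q\ \text{unmatched}\}}.$$
Read edges as $0/1$ variables, with $1$ meaning "in $M$". A vertex of $P$ forces exactly one incident edge to be $1$; the other vertices force at most one; an unmatched vertex of $Q$ gives a factor $-1$. A gadget is a piece of $G_0$ with external edges, called legs; its signature is the weighted number of ways to complete given leg values inside. Then $Z$ is the sum, over all values of the edges between gadgets, of the product of the signatures.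

**Step 2: an equality gadget.** Take $K_4$ with outer vertices $v_1,v_2,v_3$, not in $P\cup Q$, and center in $Q$, with one leg at each $v_i$. The signature depends only on the number of used legs.

- $0$ legs: with the center unmatched there are $4$ matchings of the triangle, each with factor $-1$; with the center matched there are $3$ choices, times $2$ for the edge between the other two. Total $-4+6=2$.
- $1$ leg: $-2+2=0$.
- $2$ legs: $-1+1=0$.
- $3$ legs: $-1$.

So the signature is $E=[2,0,0,-1]$. A degree-$2$ vertex of $P$ on a wire negates it, because exactly one of its two edges is used. Negating all three legs gives $\bar E=[-1,0,0,2]$. Joining $E$ and $\bar E$ by one leg forces the four remaining legs to be equal, with weight $2\cdot(-1)=-2$ on all-$0$ and $(-1)\cdot2=-2$ on all-$1$. A chain of $d$ such pieces, joined leg to leg, is an equality of arity $4d-2(d-1)=2d+2$ with weight $(-2)^d$ for both values. It is planar with all legs on the outer face. Superfluous legs end in a degree-$1$ vertex not in $P\cup Q$, which imposes no constraint. Use this chain for a variable with $d$ occurrences.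

**Step 3: a clause gadget.** For $(a\vee b\vee c)$ with literals $a,b,c$ take a path $r_1r_2r_3$ with $r_2\in P$ and $r_1,r_3\notin P\cup Q$, and with external edges carrying $\neg a$ at $r_1$, $b$ at $r_2$, and $\neg c$ at $r_3$. If $b=1$, both path edges are $0$, one extension. If $b=0$, exactly one path edge is used: $r_1r_2$ is possible if and only if $a=1$, and $r_2r_3$ if and only if $c=1$. So the number of extensions is positive if and only if the clause is true. For shorter clauses delete $r_1$ and/or $r_3$.

**Step 4: assembly.** Replace variables and clauses in a planar drawing of the incidence graph by their gadgets. Legs of variable gadgets are attached directly, or through a degree-$2$ vertex of $P$ if the value must be negated. The legs of a variable chain are interchangeable, so they can be used in the cyclic order in which the clauses appear around the variable; for a clause both cyclic orders of three legs are realized, by mirroring if necessary. So $G_0$ is planar, with $N_0=O(N)$ vertices. With $d_x$ the number of occurrences of $x$ and $\Delta=\sum_xd_x$,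
$$Z=(-2)^{\Delta}\sum_{\text{satisfying assignments}}\ \prod_{\text{clauses}}(\#\text{extensions}).$$
Every summand is a positive integer, so $Z\ne0$ if and only if the formula is satisfiable. As a check, for the formula $(x)$ we get $Z=-2$, and for $(x)\wedge(\neg x)$ we get $Z=0$.

**Step 5: $Z$ from counts of $k$-matchings.** Let $N_{ij}$ be the number of matchings of $G_0$ with exactly $i$ unmatched vertices in $P$ and $j$ in $Q$. For $t,t'\in\{0,\dots,N_0\}$ let $G_{t,t'}$ arise from $G_0$ by attaching $t$ pendant vertices to each vertex of $P$ and $t'$ to each vertex of $Q$. It is planar with $O(N_0^2)$ vertices. Each matching of $G_0$ extends by choosing, for each unmatched vertex of $P$, no pendant edge or one of $t$, and similarly for $Q$. Every edge contains a vertex of $G_0$, so matchings of $G_{t,t'}$ have size at most $N_0$, and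
$$\sum_{k=0}^{N_0}m_k(G_{t,t'})=\sum_{i,j}N_{ij}(1+t)^i(1+t')^j .$$
The right side is a polynomial of degree at most $N_0$ in each of $1+t$ and $1+t'$, known at $(N_0+1)^2$ grid points. Interpolating first in one variable and then in the other yields all $N_{ij}$, hence $Z=\sum_j(-1)^jN_{0j}$.

All calls have $k\le N_0=O(N)$ and $n=O(N^2)$, and there are $O(N^3)$ of them. So a $2^{o(\sqrt k)}n^{O(1)}$-time algorithm for counting $k$-matchings in planar graphs would solve Planar 3-SAT in time $2^{o(\sqrt N)}$, contradicting ETH. $\square$
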